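# Deciding whether two homomorphisms agree on an indexed language

## 1. Homomorphisms, test sets and indexed grammars

Throughout, $\Sigma$ and $\Delta$ are finite alphabets, $\Sigma^*$ is the set of words over $\Sigma$, $\varepsilon$ is the empty word, and $|x|$ is the length of $x$.

**Definition 1 (homomorphism, equivalence on a language).** A homomorphism $h:\Sigma^*\to\Delta^*$ is a map with $h(\varepsilon)=\varepsilon$ and $h(xy)=h(x)h(y)$; it is determined by the words $h(a)$, $a\in\Sigma$. Two homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$ are equivalent on a language $L\subseteq\Sigma^*$ if $h_1(x)=h_2(x)$ for every $x\in L$.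

Example. Let $h_1(a)=x$, $h_1(b)=yx$ and $h_2(a)=xy$, $h_2(b)=x$. Then $h_1(ab)=xyx=h_2(ab)$, so $h_1,h_2$ are equivalent on $\{ab\}$. But $h_1(aabb)=xxyxyx$ and $h_2(aabb)=xyxyxx$, so they are not equivalent on $\{ab,aabb\}$.

**Definition 2 (test set).** A finite set $T\subseteq L$ is a test set for $L$ if, for every finite alphabet $\Delta$ and all homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$, equivalence on $T$ implies equivalence on $L$. (The converse implication is automatic.)

Example. For $L=\{a^j:j\ge1\}$ the set $T=\{a\}$ is a test set, because $h(a^j)=h(a)^j$.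

**Definition 3 (indexed grammar, in the sense of Aho).** An indexed grammar $G=(N,\Sigma,F_0,P,S)$ has a finite set $N$ of nonterminals, a terminal alphabet $\Sigma$, a finite set $F_0$ of indices, a start symbol $S\in N$, and a finite set $P$ of productions
$$A\to u_0A_1\psi_1u_1\cdots A_r\psi_ru_r,\qquad u_i\in\Sigma^*,\ A_i\in N,\ \psi_i\in F_0^* .$$
Moreover each index $f\in F_0$ carries a finite set of index productions $A\to\chi$ with $\chi\in(N\cup\Sigma)^*$. In a sentential form every nonterminal occurrence carries an index string, written after it; its leftmost index is the top. There are two kinds of steps: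

- a production of $P$ as above rewrites $A\zeta$ to $u_0A_1\psi_1\zeta u_1\cdots A_r\psi_r\zeta u_r$: it pushes the strings $\psi_i$ and copies $\zeta$ to every new nonterminal;
- an index production $A\to v_0A_1v_1\cdots A_rv_r$ of $f$ rewrites $Af\zeta$ to $v_0A_1\zeta v_1\cdots A_r\zeta v_r$: it pops $f$ and copies $\zeta$.

$L(G)$ is the set of $x\in\Sigma^*$ with $S\Rightarrow^*x$, where $S$ starts with the empty index string. (The usual normal-form definitions are special cases.)

Example: the doubling grammar $D$. Let $N=\{S,U,A\}$, $\Sigma=\{a\}$, $F_0=\{e,f\}$, with productions $S\to Ue$, $U\to Uf$, $U\to A$ in $P$, the single index production $A\to AA$ of $f$, and the single index production $A\to a$ of $e$. A derivation is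
$$S\Rightarrow Ue\Rightarrow Ufe\Rightarrow Uffe\Rightarrow Affe\Rightarrow AfeAfe\Rightarrow^* AeAeAeAe\Rightarrow^* aaaa .$$
Every terminating derivation begins $S\Rightarrow Ue\Rightarrow^*Uf^je\Rightarrow Af^je$. From there only index productions apply, and by induction on $j$ the only terminal word derived from $Af^je$ is $a^{2^j}$. So $L(D)=\{a^{2^j}:j\ge0\}$. The index $e$ matters: it is the only way to turn $A$ into a terminal, so no branch can stop before its string has been used up.

**Definition 4 (spans of matrices).** For a field $k$, $M_n(k)$ is the set of $n\times n$ matrices over $k$, and $\mathrm{span}$ is the $k$-linear span, with $\mathrm{span}\,\emptyset=0$. For sets $X,Y$ of matrices, $XY=\{xy:x\in X,\ y\in Y\}$. A monoid homomorphism $\mu:\Sigma^*\to M_n(k)$ satisfies $\mu(\varepsilon)=I$ and $\mu(xy)=\mu(x)\mu(y)$.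

Example. Let $\mu(a)=\mathrm{diag}(1,2)\in M_2(\mathbb Q)$. Then $\mu(a^{2^j})=\mathrm{diag}(1,2^{2^j})$, and $\mathrm{span}\,\mu(L(D))$ is the space of all diagonal matrices. The two words $a,aa$ already span it, since $\mathrm{diag}(1,2)$ and $\mathrm{diag}(1,4)$ are linearly independent.

Now the question can be posed. We are given an indexed grammar $G$ and two homomorphisms $h_1,h_2$. Can we decide by an algorithm whether $h_1(x)=h_2(x)$ for all $x\in L(G)$? The same problem is known to be decidable for context-free languages and arbitrary homomorphisms. That it is decidable for indexed languages is a conjecture, whose source is the report "Homomorphism Equivalence on ETOL Languages" (CS-78-22). The answer is yes.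

**Theorem A.** There is an algorithm which, given an indexed grammar $G$ with terminal alphabet $\Sigma$ and an integer $n\ge1$, outputs a finite set $T\subseteq L(G)$ such that for every field $k$ and every monoid homomorphism $\mu:\Sigma^*\to M_n(k)$,
$$\mathrm{span}\,\mu(T)=\mathrm{span}\,\mu(L(G)).$$

**Theorem B.** There is an algorithm which, given an indexed grammar $G$, outputs a finite $T\subseteq L(G)$ such that for every finite alphabet $\Delta$ and all homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$: $h_1,h_2$ are equivalent on $L(G)$ if and only if they are equivalent on $T$. Consequently homomorphic equivalence is decidable for indexed languages.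

Neither $\mu$, nor $k$, nor $h_1,h_2$ is an input when $T$ is computed: one finite set serves them all.

## 2. Two languages by hand

**The language $\{a^{2^j}:j\ge0\}$.** Here $\{a\}$ is a test set, as in the example after Definition 2. In fact every single word $a^N$ of the language is one: if $h_1(a)^N=h_2(a)^N$ with $N\ge1$, then $|h_1(a)|=|h_2(a)|$, and two prefixes of the same length of the same word are equal, so $h_1(a)=h_2(a)$.

**The language $\{a^jb^j:j\ge1\}$.** Definition 1's example shows that $\{ab\}$ is not a test set. We check that $\{ab,aabb\}$ is one. Write $u=h_1(a)$, $v=h_1(b)$, $u'=h_2(a)$, $v'=h_2(b)$, and suppose $uv=u'v'$ and $u^2v^2=u'^2v'^2$. By symmetry let $|u|\le|u'|$. Then $u'=uz$ and $v=zv'$ for some word $z$. The second equation reads $u\,u\,zv'\,zv'=uz\,uz\,v'\,v'$. Cancel $u$ on the left and $v'$ on the right: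
$$u\,z\,v'\,z=z\,u\,z\,v'.$$
Comparing prefixes of length $|u|+|z|$ gives $uz=zu$, and then $v'z=zv'$. So for every $j$,
$$u'^jv'^j=(uz)^jv'^j=u^jz^jv'^j=u^j(zv')^j=u^jv^j .$$

Such computations use the particular shape of $L$. For a general indexed language we want a uniform tool, and linear algebra provides one.

## 3. Equality of words as a linear condition on matrices: Theorem A implies Theorem B

The purpose of this section is to turn the condition $h_1(x)=h_2(x)$ into the vanishing of one linear functional on $\mu(x)$, with $\mu$ a matrix representation of size $3$.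

Let $\Delta=\{d_1,\dots,d_b\}$ and $B=b+1$. Put
$$\mathrm{val}(d_{j_1}\cdots d_{j_r})=\sum_{t=1}^rj_tB^{t-1},\qquad\text{so that}\qquad \mathrm{val}(uv)=\mathrm{val}(u)+B^{|u|}\,\mathrm{val}(v).$$
This map is injective on $\Delta^*$: $\mathrm{val}(u)=0$ exactly when $u=\varepsilon$; otherwise the first digit $j_1\in\{1,\dots,b\}$ is the residue of $\mathrm{val}(u)$ modulo $B$, the rest of the word has value $(\mathrm{val}(u)-j_1)/B$, and one recurses. For $x\in\Sigma^*$ let
$$\mu(x)=\begin{pmatrix}B^{|h_1(x)|}&0&\mathrm{val}(h_1(x))\\0&B^{|h_2(x)|}&\mathrm{val}(h_2(x))\\0&0&1\end{pmatrix}\in M_3(\mathbb Q).$$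
Then $\mu(\varepsilon)=I$. Also $\mu(xy)=\mu(x)\mu(y)$: the $(1,3)$ entry of the product is $B^{|h_1(x)|}\mathrm{val}(h_1(y))+\mathrm{val}(h_1(x))=\mathrm{val}(h_1(xy))$, the $(2,3)$ entry is computed in the same way, and the other entries are clear. Let $\ell(Z)=Z_{13}-Z_{23}$, a linear functional. Since $\mathrm{val}$ is injective,
$$h_1(x)=h_2(x)\iff \ell(\mu(x))=0 .$$

**Proof of Theorem B from Theorem A.** Let $T$ be the output of Theorem A for $n=3$. The homomorphisms $h_1,h_2$ agree on $T$ iff $\ell$ vanishes on $\mathrm{span}\,\mu(T)$. This space equals $\mathrm{span}\,\mu(L(G))$, and $\ell$ vanishes on the latter iff $h_1,h_2$ agree on $L(G)$. To decide equivalence, compute $T$ and compare $h_1$ and $h_2$ on its finitely many words. $\square$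

From here on, only Theorem A is at stake.

## 4. Finite sets exist, but when may one stop?

**Existence from Hilbert's basis theorem.** Recall that a polynomial ring over $\mathbb Z$ in finitely many variables is Noetherian: every ascending chain of ideals is eventually constant. Take variables for the entries of generic matrices $X_a$ ($a\in\Sigma$) and of one more matrix $Y$, and attach to a word $x=a_1\cdots a_r$ the polynomial $p_x=\sum_{i,j}Y_{ij}(X_{a_1}\cdots X_{a_r})_{ij}$. For any language $L$, the ideal generated by all $p_x$, $x\in L$, is generated by the $p_x$ with $x$ in some finite $T\subseteq L$. Specialize $X_a$ to $\mu(a)$ and $Y$ to the coefficients of a linear functional $\ell$, so that $p_x$ becomes $\ell(\mu(x))$. If $\ell$ vanishes on $\mu(T)$, it vanishes on $\mu(L)$. So $\mathrm{span}\,\mu(T)=\mathrm{span}\,\mu(L)$ for all $\mu$ and all $k$.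

This proves that $T$ exists, and a first attempt is to compute it: enumerate $L$ and stop when the ideal no longer grows. Here the attempt fails: an ascending chain can pause and then grow again. For the grammar $S\to a$, $S\to A_1$, $A_1\to A_2$, $\dots$, $A_{q-1}\to A_q$, $A_q\to b$, the set of words derivable in at most $i$ steps is $\{a\}$ for $1\le i\le q$ and becomes $\{a,b\}$ only at $i=q+1$. A pause of the chain for $L$ certifies nothing.

**A stopping rule for context-free grammars.** The cure in the context-free case is to watch all nonterminals at once. Let $L_0(A)=\emptyset$ and let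
$$L_{i+1}(A)=\bigcup_{A\to u_0A_1u_1\cdots A_ru_r}u_0L_i(A_1)u_1\cdots L_i(A_r)u_r .$$
These sets increase with $i$, and $\bigcup_iL_i(S)=L(G)$. Put $V_i(A)=\mathrm{span}\,\mu(L_i(A))$. By bilinearity of the product, $V_{i+1}(A)$ is the sum over the productions of the spaces $\mathrm{span}\,(\mu(u_0)V_i(A_1)\mu(u_1)\cdots V_i(A_r)\mu(u_r))$. Thus the tuple $V_{i+1}$ is a function of the tuple $V_i$, and if $V_{i+1}=V_i$ for all nonterminals simultaneously, nothing ever changes again. The total dimension is at most $|N|n^2$, so this happens for some $i\le|N|n^2$, whatever $\mu$ is. So $T=L_{|N|n^2}(S)$ works. Two features made this succeed: finitely many objects are watched, and the next stage depends only on the present stage through spans.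

**Where this breaks for indexed grammars.** The natural objects are now the spaces $V(A\zeta)$ spanned by $\mu$ of the words derived from $A\zeta$, one for each nonterminal and each index string. There are infinitely many strings, and truly infinitely many spaces: in the doubling grammar with $\mu(a)=\mathrm{diag}(1,2)$, the space $V(Af^je)$ is the line through $\mathrm{diag}(1,2^{2^j})$, and these lines are pairwise different. Forgetting $\zeta$ is no remedy. The grammar $D$ without its indices has the rules $S\to U$, $U\to U$, $U\to A$, $A\to AA$, $A\to a$ and generates all $a^j$, $j\ge1$. If $\mu(a)=J$ is the nilpotent $4\times4$ Jordan block, then $\mathrm{span}\,\mu(L(D))=\mathrm{span}\{J,J^2\}$, while the bigger language also contributes $J^3$.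

**The way past.** Do not compute with a particular $\zeta$; leave it unknown. Start from $Af\zeta$ and follow every branch just until it pops $f$. The result is a word $w$ over $N\cup\Sigma$, each nonterminal of which again carries exactly $\zeta$. Let $\kappa^f(A)$ be the set of all such $w$. There are only finitely many sets $\kappa^f(A)$, one for each index and nonterminal, and they determine $L(G)$. We look for a finite subset of each that is good enough whatever set of matrices the unknown $B\zeta$ may contribute for each $B\in N$. "Whatever" makes the comparison survive substitution, which gives back the stopping rule. And since a set of $n\times n$ matrices has the same span as some $n^2$ matrices chosen from it (when it is nonempty), "whatever" can be expressed by finitely many generic matrices, which gives back Hilbert's theorem.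

## 5. Indexed languages as least fixed points of substitutions

**Step 1: a bottom marker.** This step makes sure that every index string has a last symbol that is never popped. Add a new index $\bot$ with no index productions, and let $F=F_0\cup\{\bot\}$. Then
$$x\in L(G)\iff S\bot\Rightarrow^*x. \tag{1}$$
Given a derivation from $S$, append $\bot$ at the bottom of all index strings; every step stays legal. Conversely, in a derivation from $S\bot$ all index strings lie in $F_0^*\bot$, because steps copy the bottom part of the string and $\bot$ is never popped; delete $\bot$ everywhere.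

**Step 2: substitutions.** This step fixes the language in which the sets $\kappa^f(A)$ are described. Let $\Theta=N\cup\Sigma$.

**Definition 5 (substitution).** A substitution is a map $\kappa$ assigning to each $A\in N$ a set $\kappa(A)\subseteq\Theta^*$. It is extended by $\kappa(a)=\{a\}$ for $a\in\Sigma$, $\kappa(\varepsilon)=\{\varepsilon\}$, $\kappa(ww')=\kappa(w)\kappa(w')$, and $\kappa(K)=\bigcup_{w\in K}\kappa(w)$ for $K\subseteq\Theta^*$. For a family $\kappa=(\kappa^f)_{f\in F}$ of substitutions and $\theta=g_1\cdots g_r\in F^*$ put
$$\kappa^\theta=\kappa^{g_r}\circ\cdots\circ\kappa^{g_1},\qquad \kappa^\varepsilon=\mathrm{id}.$$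

Example. If $\kappa(A)=\{AA,b\}$ and $\kappa(B)=\emptyset$, then $\kappa(aA)=\{aAA,ab\}$, $\kappa(AB)=\emptyset$, and $\kappa(AA)=\{AAAA,AAb,bAA,bb\}$: different occurrences are replaced independently. For families, if $\kappa^f(A)=\{AA\}$ and $\kappa^e(A)=\{a\}$, then $\kappa^{fe}(A)=\kappa^e(\kappa^f(A))=\{aa\}$: the top index acts first.

From the definition, $\kappa^\theta(KK')=\kappa^\theta(K)\kappa^\theta(K')$ and $\kappa^\theta$ commutes with unions. Moreover $\kappa^{\psi\theta}(K)=\kappa^\theta(\kappa^\psi(K))$.

**Step 3: the fixed-point operator.** This step builds $\kappa^f(A)$ by finite approximations. For a family $\kappa$ define a family $\Psi(\kappa)$ by letting $\Psi(\kappa)^f(A)$ be the union of the sets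

1. $u_0Q_1u_1\cdots Q_ru_r$ with $Q_j=\kappa^f(\kappa^{\psi_j}(A_j))$, over all $A\to u_0A_1\psi_1u_1\cdots A_r\psi_ru_r$ in $P$;
2. $\{\chi\}$, over all index productions $A\to\chi$ of $f$.

In type 1, the nonterminal $A_j$ carries $\psi_jf\zeta$, so it must first consume $\psi_j$ and then $f$. Write $\kappa\subseteq\kappa'$ if $\kappa^f(A)\subseteq\kappa'^f(A)$ for all $f,A$. Clearly $\kappa\subseteq\kappa'$ implies $\Psi(\kappa)\subseteq\Psi(\kappa')$. Let $\kappa_0$ be the family with all $\kappa_0^f(A)=\emptyset$, let $\kappa_{i+1}=\Psi(\kappa_i)$, and let $\kappa=\bigcup_i\kappa_i$ componentwise. Since $\kappa_0\subseteq\kappa_1$, monotonicity gives $\kappa_0\subseteq\kappa_1\subseteq\kappa_2\subseteq\cdots$. By induction on $i$, all sets $\kappa_i^f(A)$ are finite and computable. Finally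
$$\Psi(\kappa)\subseteq\kappa. \tag{2}$$
To see this, first note that $\kappa^\theta(w)=\bigcup_i\kappa_i^\theta(w)$ for each word $w$ and each $\theta$. Indeed, an element of $\kappa^g(w)$ is a concatenation of finitely many pieces, each of which is a terminal letter or lies in some $\kappa_i^g(B)$; as the $\kappa_i$ increase, one $i$ serves all pieces. Repeat this for each of the $|\theta|$ substitutions and take the largest $i$. So a word of type 1 in $\Psi(\kappa)^f(A)$ already lies in $\Psi(\kappa_i)^f(A)=\kappa_{i+1}^f(A)$ for some $i$. Words of type 2 lie in $\kappa_1^f(A)$.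

Example: the doubling grammar. Since $A$ has no production in $P$, $\kappa_i^f(A)=\{AA\}$, $\kappa_i^e(A)=\{a\}$, $\kappa_i^\bot(A)=\emptyset$ for $i\ge1$. The productions $U\to Uf$ and $U\to A$ give $\kappa_{i+1}^g(U)=\kappa_i^g(\kappa_i^f(U))\cup\kappa_i^g(A)$, and $S\to Ue$ gives $\kappa_{i+1}^g(S)=\kappa_i^g(\kappa_i^e(U))$. By induction,
$$\kappa_i^f(U)=\{A^{2^j}:1\le j\le i-1\},\quad \kappa_i^e(U)=\{a^{2^j}:0\le j\le i-2\},\quad \kappa_i^\bot(U)=\emptyset,\quad \kappa_i^g(S)=\{a^{2^j}:0\le j\le i-3\}$$
for $i\ge1$ and every $g\in F$, where empty ranges give the empty set. For instance $\kappa_{i+1}^f(U)=\{A^{2\cdot2^j}:1\le j\le i-1\}\cup\{AA\}$. So $\kappa^\bot(S)=\{a^{2^j}:j\ge0\}=L(D)$. This is the general fact.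

**Lemma 1.** $\kappa^\bot(S)=L(G)$.

**Proof, inclusion $\supseteq$.** We show by induction on the length of the derivation: if $\theta\in F_0^*\bot$ and $A\theta\Rightarrow^*x\in\Sigma^*$, then $x\in\kappa^\theta(A)$. Write $\theta=f\theta'$ with $f\in F$.

Suppose the first step uses $A\to u_0A_1\psi_1u_1\cdots A_r\psi_ru_r$ in $P$. Each step rewrites a single nonterminal, so the rest of the derivation splits into independent parts: $x=u_0x_1u_1\cdots x_ru_r$ with shorter derivations $A_j\psi_jf\theta'\Rightarrow^*x_j$, and $\psi_jf\theta'\in F_0^*\bot$. By induction $x_j\in\kappa^{\psi_jf\theta'}(A_j)=\kappa^{\theta'}(Q_j)$ with $Q_j=\kappa^f(\kappa^{\psi_j}(A_j))$. Hence, using (2) at the end,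
$$x\in\kappa^{\theta'}(u_0Q_1u_1\cdots Q_ru_r)\subseteq\kappa^{\theta'}(\Psi(\kappa)^f(A))\subseteq\kappa^{\theta'}(\kappa^f(A))=\kappa^\theta(A).$$

Suppose the first step uses an index production $A\to\chi=v_0A_1v_1\cdots A_rv_r$ of $f$. Then $f\ne\bot$, so $\theta'\in F_0^*\bot$. Again $x=v_0x_1v_1\cdots x_rv_r$ with shorter derivations $A_j\theta'\Rightarrow^*x_j$, so $x_j\in\kappa^{\theta'}(A_j)$ by induction. Hence $x\in\kappa^{\theta'}(\chi)$, and $\chi\in\kappa_1^f(A)\subseteq\kappa^f(A)$, so $x\in\kappa^{\theta'}(\kappa^f(A))=\kappa^\theta(A)$.

If $x\in L(G)$, then $S\bot\Rightarrow^*x$ by (1), and the claim with $A=S$, $\theta=\bot$ gives $x\in\kappa^\bot(S)$.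

**Proof, inclusion $\subseteq$.** For $w\in\Theta^*$ let $w[\theta]$ be $w$ with the index string $\theta$ attached to every nonterminal occurrence. We show by induction on $i$:
$$w\in\kappa_i^f(A)\ \Longrightarrow\ Af\theta\Rightarrow^*w[\theta]\ \text{ for all }\theta\in F^*. \tag{3}$$
For $i=0$ there is nothing to show. Let (3) hold for $i$. First we extend it to strings: if $w\in\kappa_i^\psi(A)$, then $A\psi\theta\Rightarrow^*w[\theta]$ for all $\psi,\theta\in F^*$. For $\psi=\varepsilon$ we have $w=A$. For $\psi=g\psi'$ there is $v\in\kappa_i^g(A)$ with $w\in\kappa_i^{\psi'}(v)$. By (3), $Ag\psi'\theta\Rightarrow^*v[\psi'\theta]$. If $v=v_0B_1v_1\cdots B_sv_s$ with $v_j\in\Sigma^*$, $B_j\in N$, then $w=v_0w_1v_1\cdots w_sv_s$ with $w_j\in\kappa_i^{\psi'}(B_j)$. By induction on the length of $\psi$, $B_j\psi'\theta\Rightarrow^*w_j[\theta]$, and so $v[\psi'\theta]\Rightarrow^*w[\theta]$.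

Now let $w\in\kappa_{i+1}^f(A)$. If $w$ is of type 1, then $w=u_0q_1u_1\cdots q_ru_r$ with $q_j\in\kappa_i^{\psi_jf}(A_j)$, and
$$Af\theta\Rightarrow u_0A_1\psi_1f\theta u_1\cdots A_r\psi_rf\theta u_r\Rightarrow^*u_0q_1[\theta]u_1\cdots q_r[\theta]u_r=w[\theta].$$
If $w=\chi$ is of type 2, then $Af\theta\Rightarrow\chi[\theta]$ in one step. This proves (3).

It remains to see that $\kappa_i^\bot(A)\subseteq\Sigma^*$ for all $i$ and $A$. This holds for $i=0$. If it holds for $i$, then $\kappa_i^\bot(K)\subseteq\Sigma^*$ for every $K\subseteq\Theta^*$. With $f=\bot$ there are no words of type 2, and in type 1 every $Q_j$ is an image under $\kappa_i^\bot$. So $\kappa_{i+1}^\bot(A)\subseteq\Sigma^*$. Hence a word $w\in\kappa^\bot(S)$ is terminal, (3) with $\theta=\varepsilon$ gives $S\bot\Rightarrow^*w$, and $w\in L(G)$ by (1). $\square$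

## 6. Comparing sets of words under arbitrary sets of matrices

Fix $n\ge1$. We now define when one set of words is as good as another, whatever the nonterminals stand for. A nonterminal $B$ stands for everything that $B\zeta$ can still contribute. This may be an infinite set of matrices, or nothing at all.

**Definition 6 (valuation).** A valuation $\mathcal S$ over a field $k$ assigns to each $A\in N$ an arbitrary set $\mathcal S(A)\subseteq M_n(k)$, possibly empty or infinite, and to each $a\in\Sigma$ a one-element set $\mathcal S(a)\subseteq M_n(k)$. It is extended by $\mathcal S(\varepsilon)=\{I\}$, $\mathcal S(ww')=\mathcal S(w)\mathcal S(w')$ and $\mathcal S(K)=\bigcup_{w\in K}\mathcal S(w)$.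

Example ($n=1$, $k=\mathbb Q$). If $\mathcal S(A)=\{2,3\}$, $\mathcal S(B)=\emptyset$, $\mathcal S(a)=\{5\}$, then $\mathcal S(AaA)=\{20,30,45\}$, the two occurrences of $A$ being evaluated independently, and $\mathcal S(aB)=\emptyset$.

**Definition 7 (the relation $\models$).** For $T,K\subseteq\Theta^*$ write $T\models K$ if $\mathcal S(K)\subseteq\mathrm{span}\,\mathcal S(T)$ for all fields $k$ and all valuations $\mathcal S$ over $k$.

Example. For $n=1$ we have $\{A\}\models\{AA\}$: if $\mathcal S(A)$ contains a nonzero element, then $\mathrm{span}\,\mathcal S(A)=k$; otherwise $\mathcal S(AA)\subseteq\{0\}$. For $n=2$ this fails: take $\mathcal S(A)=\{\mathrm{diag}(1,2)\}$ over $\mathbb Q$, for which $\mathcal S(AA)=\{\mathrm{diag}(1,4)\}$.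

**Lemma 2.**

(a) The relation $\models$ is transitive; $T\models K$ whenever $K\subseteq T$; and $T_j\models K_j$ for all $j$ implies $\bigcup_jT_j\models\bigcup_jK_j$.

(b) $T_1\models K_1$ and $T_2\models K_2$ imply $T_1T_2\models K_1K_2$.

(c) If $T\models K$ and $\tau,\kappa$ are substitutions with $\tau(A)\models\kappa(A)$ for all $A\in N$, then $\tau(T)\models\kappa(K)$.

**Proof of (a).** If $T\models K$ and $K\models M$, then $\mathcal S(M)\subseteq\mathrm{span}\,\mathcal S(K)\subseteq\mathrm{span}\,\mathcal S(T)$. If $K\subseteq T$, then $\mathcal S(K)\subseteq\mathcal S(T)$. For unions, each $\mathcal S(K_j)$ lies in $\mathrm{span}\,\mathcal S(T_j)\subseteq\mathrm{span}\,\mathcal S(\bigcup_jT_j)$.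

**Proof of (b).** We have $\mathcal S(K_1K_2)=\mathcal S(K_1)\mathcal S(K_2)$, and likewise for $T_1T_2$. For sets $X,Y$ of matrices, $(\mathrm{span}\,X)(\mathrm{span}\,Y)\subseteq\mathrm{span}(XY)$ by bilinearity. Take $X=\mathcal S(T_1)$, $Y=\mathcal S(T_2)$.

**Proof of (c).** First we change the inner set and keep the substitution $\kappa$. Given $\mathcal S$, put $\mathcal S'(A)=\mathcal S(\kappa(A))$ for $A\in N$ and $\mathcal S'(a)=\mathcal S(a)$ for $a\in\Sigma$. This is again a valuation; here it matters that arbitrary sets are allowed as values. For a word $w=X_1\cdots X_s$,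
$$\mathcal S(\kappa(w))=\mathcal S(\kappa(X_1))\cdots\mathcal S(\kappa(X_s))=\mathcal S'(w),$$
so $\mathcal S(\kappa(K'))=\mathcal S'(K')$ for every $K'\subseteq\Theta^*$. Since $T\models K$ may be applied to $\mathcal S'$,
$$\mathcal S(\kappa(K))=\mathcal S'(K)\subseteq\mathrm{span}\,\mathcal S'(T)=\mathrm{span}\,\mathcal S(\kappa(T)).$$
So $\kappa(T)\models\kappa(K)$. Next we change the substitution. For each $w\in T$, repeated use of (b), together with $\{a\}\models\{a\}$ for terminals and $\{\varepsilon\}\models\{\varepsilon\}$, gives $\tau(w)\models\kappa(w)$; by (a), $\tau(T)\models\kappa(T)$. Transitivity gives $\tau(T)\models\kappa(K)$. $\square$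

**Corollary 3.** If families $\tau,\kappa$ satisfy $\tau^f(A)\models\kappa^f(A)$ for all $f\in F$, $A\in N$, then $\Psi(\tau)^f(A)\models\Psi(\kappa)^f(A)$ for all $f,A$.

**Proof.** We follow the construction of $\Psi$. First, $\tau^\psi(A)\models\kappa^\psi(A)$ for all $\psi\in F^*$, by induction on the length of $\psi$: for $\psi=\varepsilon$ both sides are $\{A\}$, and $\tau^{\psi g}(A)=\tau^g(\tau^\psi(A))\models\kappa^g(\kappa^\psi(A))=\kappa^{\psi g}(A)$ by Lemma 2(c). In particular $\tau^f(\tau^{\psi_j}(A_j))\models\kappa^f(\kappa^{\psi_j}(A_j))$. By Lemma 2(b), concatenation with the sets $\{u_j\}$ preserves $\models$, so the sets of type 1 compare production by production. The sets $\{\chi\}$ of type 2 are the same on both sides. Lemma 2(a) handles the union. $\square$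

Corollary 3 is the replacement for "the next stage depends only on the present stage through spans". What is missing is a way to obtain a relation $T\models K$ in the first place, since it quantifies over all fields and all valuations.

## 7. A polynomial certificate for the comparison

The purpose of this section is to replace the arbitrary sets $\mathcal S(A)$ by finitely many variables. A nonempty set of $n\times n$ matrices has the same span as some $m=n^2$ of its elements, repetitions allowed. So we give each nonterminal $m$ generic matrices.

**Definition 8 (the polynomials $p_v$ and the ideals $I(K)$).** Let $m=n^2$ and $\Gamma=(N\times\{1,\dots,m\})\cup\Sigma$. For $w\in\Theta^*$ let $\lambda(w)\subseteq\Gamma^*$ be the finite set of words obtained from $w$ by replacing each nonterminal occurrence $A$, independently, by some $(A,j)$ with $1\le j\le m$. Let $R$ be the polynomial ring over $\mathbb Z$ in the entries of generic $n\times n$ matrices $X_\gamma$ ($\gamma\in\Gamma$) and $Y$. For $v=\gamma_1\cdots\gamma_r\in\Gamma^*$ let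
$$X_v=X_{\gamma_1}\cdots X_{\gamma_r}\quad(X_\varepsilon=I),\qquad p_v=\sum_{i,j}Y_{ij}(X_v)_{ij}\in R .$$
For $K\subseteq\Theta^*$ let $I(K)$ be the ideal of $R$ generated by all $p_v$ with $v\in\lambda(w)$, $w\in K$. Write $T\triangleright K$ if $I(K)\subseteq I(T)$.

Example ($n=1$). Then $m=1$; we write $X_A$ for $X_{(A,1)}$, and $p_v$ is $Y$ times a monomial. We have $I(\{A\})=(YX_A)$ and $I(\{AA\})=(YX_A^2)$. So $\{A\}\triangleright\{AA\}$, but not $\{AA\}\triangleright\{A\}$. On the other hand $\{AA\}\models\{A\}$ holds for $n=1$, since $s\ne0$ implies $s^2\ne0$. So the converse of the lemma below is false; the proof does not need it.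

Example ($n=2$): why one generic matrix per nonterminal is not enough. If $A$ had only one generic matrix $X$, the Cayley–Hamilton theorem $X^2=\mathrm{tr}(X)X-\det(X)I$ would give $p_{AA}=\mathrm{tr}(X)\,p_A-\det(X)\,p_\varepsilon$, and $\{\varepsilon,A\}$ would seem to be as good as $\{AA\}$. But for $\mathcal S(A)=\{E_{12},E_{21}\}$ (matrix units) the set $\mathcal S(AA)$ contains $E_{12}E_{21}=E_{11}$, which is not in $\mathrm{span}\{I,E_{12},E_{21}\}$. With $m=4$ copies, $\lambda(AA)$ has the $16$ words $(A,i)(A,j)$, and this mistake cannot happen:

**Lemma 4.** $T\triangleright K$ implies $T\models K$.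

**Proof.** Let $\mathcal S$ be a valuation over $k$. A subspace of $M_n(k)$ is the common kernel of the linear functionals that vanish on it. So it suffices to show: every linear functional $\ell(Z)=\sum_{i,j}y_{ij}Z_{ij}$ that vanishes on $\mathcal S(T)$ also vanishes on $\mathcal S(K)$.

**Step 1: the specialization.** We define a ring homomorphism $\varphi:R\to k$. Let $Y_{ij}\mapsto y_{ij}$, and for $a\in\Sigma$ let $X_a$ go to the element of $\mathcal S(a)$. If $\mathcal S(A)\ne\emptyset$, choose $B_{A,1},\dots,B_{A,m}\in\mathcal S(A)$, repetitions allowed, that span $\mathrm{span}\,\mathcal S(A)$; this is possible since $\dim M_n(k)=m$. Let $X_{(A,j)}$ go to $B_{A,j}$. If $\mathcal S(A)=\emptyset$, let all $X_{(A,j)}$ go to $0$: the zero matrix represents "nothing". Then $\varphi(p_v)=\ell(\varphi(X_v))$ for each $v\in\Gamma^*$.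

**Step 2: the generators of $I(T)$ go to $0$.** Let $w\in T$ and $v\in\lambda(w)$. If $w$ contains a nonterminal $A$ with $\mathcal S(A)=\emptyset$, then $\varphi(X_v)$ has a zero factor and $\varphi(p_v)=0$. Otherwise $\varphi(X_v)$ is a product of elements chosen from the values of the letters of $w$, so it lies in $\mathcal S(w)\subseteq\mathcal S(T)$, and $\varphi(p_v)=\ell(\varphi(X_v))=0$.

**Step 3: transfer to $K$.** Since $I(K)\subseteq I(T)$, we get $\ell(\varphi(X_v))=\varphi(p_v)=0$ for all $v\in\lambda(w)$, $w\in K$. Fix $w\in K$. If $w$ contains a nonterminal with empty value, $\mathcal S(w)=\emptyset$ and there is nothing to show. Otherwise an element of $\mathcal S(w)$ is a product in which each occurrence of a nonterminal $A$ contributes some element of $\mathcal S(A)$, which is a linear combination of $B_{A,1},\dots,B_{A,m}$. Expanding the product by multilinearity, with independent choices at the different occurrences, we see that it is a linear combination of the matrices $\varphi(X_v)$, $v\in\lambda(w)$. So $\ell$ vanishes on it. Hence $\ell$ vanishes on $\mathcal S(K)$. $\square$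

## 8. The algorithm and the proof of Theorem A

**Algorithm.** Given $G$ and $n$, search, dovetailing over $i=0,1,2,\dots$, for a proof of
$$\kappa_i^f(A)\triangleright\kappa_{i+1}^f(A)\quad\text{for all }f\in F,\ A\in N. \tag{$\ast_i$}$$
When a proof is found for some $i$, output $T=\kappa_i^\bot(S)$.

**Step 1: each search is effective.** The sets $\kappa_i^f(A)$ and $\kappa_{i+1}^f(A)$ are finite and computable, so $(\ast_i)$ is a finite list of statements of the form $p\in(q_1,\dots,q_s)$ with explicit polynomials in $R$. A true statement of this form is confirmed by enumerating all tuples $(c_1,\dots,c_s)\in R^s$ until $p=\sum_jc_jq_j$ (for $s=0$, by checking $p=0$). So $(\ast_i)$ is semi-decidable, and this is all we need. (It is also decidable, by Gröbner bases over $\mathbb Z$.)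

**Step 2: the search terminates.** We need one $i$ for which $(\ast_i)$ is true. For each of the finitely many pairs $(f,A)$ the ideals $I(\kappa_0^f(A))\subseteq I(\kappa_1^f(A))\subseteq\cdots$ form an ascending chain in $R$. Since $R$ is Noetherian by Hilbert's basis theorem, each chain is eventually constant. So there is an $i$ from which on all of them are constant. For this $i$, $(\ast_i)$ holds.

**Step 3: a single simultaneous pause is final.** Let $i$ be the number found by the algorithm; it need not be the $i$ of Step 2, we use only that $(\ast_i)$ holds. Write $\tau=\kappa_i$, so that $\Psi(\tau)=\kappa_{i+1}$. By Lemma 4,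
$$\tau^f(A)\models\Psi(\tau)^f(A)\quad\text{for all }f,A. \tag{4}$$
We claim that $\tau^f(A)\models\kappa_j^f(A)$ for all $j\ge0$ and all $f,A$. For $j=0$ the right side is empty and the claim is trivial. If the claim holds for $j$, then Corollary 3, applied to the families $\tau$ and $\kappa_j$, gives $\Psi(\tau)^f(A)\models\Psi(\kappa_j)^f(A)=\kappa_{j+1}^f(A)$. Together with (4) and transitivity, $\tau^f(A)\models\kappa_{j+1}^f(A)$. This proves the claim. Taking the union over $j$ by Lemma 2(a), we get $\tau^f(A)\models\kappa^f(A)$ for all $f,A$.

**Step 4: reading off Theorem A.** Take $f=\bot$ and $A=S$. By Lemma 1,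
$$T=\kappa_i^\bot(S)\models\kappa^\bot(S)=L(G),\qquad T\subseteq\kappa^\bot(S)=L(G).$$
Let $\mu:\Sigma^*\to M_n(k)$ be a monoid homomorphism. Consider the valuation $\mathcal S(a)=\{\mu(a)\}$ for $a\in\Sigma$, with the sets $\mathcal S(A)$ arbitrary. On terminal words $\mathcal S(x)=\{\mu(x)\}$, and both $T$ and $L(G)$ consist of terminal words. So $T\models L(G)$ says $\mu(L(G))\subseteq\mathrm{span}\,\mu(T)$. With $T\subseteq L(G)$ this gives $\mathrm{span}\,\mu(T)=\mathrm{span}\,\mu(L(G))$. This proves Theorem A and, by Section 3, Theorem B: homomorphic equivalence is decidable for indexed languages. $\square$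

**The doubling grammar with $n=1$.** Use the sets computed in Section 5. Condition $(\ast_0)$ fails, since $\kappa_0^f(A)=\emptyset$ while $\kappa_1^f(A)=\{AA\}$. Condition $(\ast_1)$ fails, since $\kappa_1^f(U)=\emptyset$ while $\kappa_2^f(U)=\{AA\}$. Condition $(\ast_2)$ fails, since $\kappa_2^\bot(S)=\emptyset$ while $\kappa_3^\bot(S)=\{a\}$. Condition $(\ast_3)$ holds: for both $i=3$ and $i=4$,
$$I(\kappa_i^f(U))=(YX_A^2),\qquad I(\kappa_i^e(U))=(YX_a),\qquad I(\kappa_i^g(S))=(YX_a)\ \ (g\in F),$$
because for instance $\kappa_4^f(U)=\{A^2,A^4,A^8\}$ and $YX_A^4,YX_A^8\in(YX_A^2)$; the sets belonging to $A$ do not change, and $\kappa_i^\bot(U)=\emptyset$. If the search finds $(\ast_3)$ first, the output is $T=\kappa_3^\bot(S)=\{a\}$. Indeed, for a scalar $s=\mu(a)$ all $s^{2^j}$ are multiples of $s$. A dovetailed search may confirm $(\ast_i)$ for a larger $i$ first; the output is then a larger set, equally correct by Step 3. For $n=2$, on the other hand, $\{a\}$ would not do, by the example after Definition 4.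

## 9. Weighted automata, free groups and transducers

**Proposition 5 (weighted automata).** Let $k$ be any computable field, for instance a number field or a finite field. Given $k$-weighted automata $\mathcal A_1,\mathcal A_2$ over $\Sigma$ and an indexed grammar $G$, it is decidable whether $\mathcal A_1(x)=\mathcal A_2(x)$ for all $x\in L(G)$. The finite set of words to check depends only on $G$ and the total number of states.

**Proof.** Recall that a weighted automaton with $s$ states computes $\mathcal A(x)=\alpha\,\mu(x)\,\beta$ with a row vector $\alpha$, a column vector $\beta$ and a monoid homomorphism $\mu:\Sigma^*\to M_s(k)$. (Over $\mathbb Q$ with $s=1$, $\alpha=\beta=1$ and $\mu(a)=2$ for all $a$, it computes $2^{|x|}$.) Let $n$ be the total number of states of $\mathcal A_1,\mathcal A_2$, let $\mu=\mathrm{diag}(\mu_1,\mu_2)$, and let $\ell(Z)=\alpha_1Z_{11}\beta_1-\alpha_2Z_{22}\beta_2$ in terms of the diagonal blocks of $Z$. Then $\mathcal A_1(x)-\mathcal A_2(x)=\ell(\mu(x))$. With $T$ from Theorem A for this $n$, $\ell$ vanishes on $\mu(L(G))$ iff it vanishes on $\mu(T)$, and the latter is checked by evaluation.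 $\square$

**Proposition 6 (group targets).** For every indexed $L$ one can compute, from a grammar, a finite $T\subseteq L$ such that any two homomorphisms from $\Sigma^*$ into a finitely generated free group that agree on $T$ agree on $L$. More generally, for each $d$ this holds for all pairs of homomorphisms into groups or monoids that embed (as monoids) in $M_d(k)$ for some field $k$.

**Proof.** Compose the two homomorphisms with the embedding to get $\mu_1,\mu_2:\Sigma^*\to M_d(k)$, and put $\mu=\mathrm{diag}(\mu_1,\mu_2)$. Let $T$ be the output of Theorem A for $n=2d$. The equality $\mu_1(x)=\mu_2(x)$ is the vanishing at $\mu(x)$ of the $d^2$ linear functionals $Z\mapsto Z_{pq}-Z_{d+p,d+q}$, $1\le p,q\le d$. Each of them vanishes on $\mu(L)$ iff it vanishes on $\mu(T)$. Free groups of finite rank embed in $SL_2(\mathbb Z)$ (Sanov), so $d=2$ covers them. $\square$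

For the next statement, a finite transducer is a finite automaton whose transitions read an input word and write an output word; $\tau(x)$ is the set of outputs of accepting computations with input $x$. For instance, one state, initial and final, with the transitions $a/x$ and $a/xy$ gives $\tau(a)=\{x,xy\}$, so $\tau$ is not functional on $\{a\}$; functional on $L$ means that $\tau(x)$ has at most one element for every $x\in L$.

**Proposition 7 (rational transductions).** Given an indexed grammar for $L$ and finite transducers $\tau_1,\tau_2$, it is decidable whether $y_1=y_2$ for all $x\in L$, $y_1\in\tau_1(x)$, $y_2\in\tau_2(x)$. In particular functionality of $\tau_1$ on $L$ is decidable, and so is equality on $L$ of the partial functions defined by two transducers that are functional on $L$.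

**Proof.** **Step 1: a product machine.** We encode pairs of computations on the same input as words. Split transitions so that each reads one letter or $\varepsilon$, leaving the output on the first piece. In the product, the states are pairs of states, and a product transition is either a pair of transitions reading the same letter, or an $\varepsilon$-input transition of one component while the other stays put. Let $\Omega$ be the finite set of product transitions and $C\subseteq\Omega^*$ the set of accepting computations; $C$ is regular. Let $g$ be the homomorphism on $\Omega^*$ reading off the input and $h_1,h_2$ those reading off the two outputs. Then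
$$\{(x,y_1,y_2):y_1\in\tau_1(x),\ y_2\in\tau_2(x)\}=\{(g(c),h_1(c),h_2(c)):c\in C\}.$$
From right to left, project $c$ to the components. From left to right, take accepting computations of $\tau_1$ and $\tau_2$ on $x$, pair the transitions that read the same letter of $x$, and between consecutive letters (also before the first and after the last) perform first the $\varepsilon$-input transitions of $\tau_1$, then those of $\tau_2$.

**Step 2: reduction to Theorem B.** By Step 1, the question is whether $h_1$ and $h_2$ are equivalent on $C\cap g^{-1}(L)$. This language is effectively indexed, since indexed languages are effectively closed under inverse homomorphism and intersection with regular sets (Aho, *J. ACM* 15 (1968)). Apply Theorem B.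

**Step 3: the two special cases.** Functionality of $\tau_1$ on $L$ is the case $\tau_1=\tau_2$. For equality of partial functions, decide in addition whether $L\cap\mathrm{dom}\,\tau_1=L\cap\mathrm{dom}\,\tau_2$, that is, whether $L\cap(\mathrm{dom}\,\tau_1\mathbin{\triangle}\mathrm{dom}\,\tau_2)$ is empty. The domains are regular, so this is again an indexed language. Emptiness is decidable by Aho, and also by Theorem A with $n=1$: for $\mu(a)=1$ for all $a$, $\mathrm{span}\,\mu(L')$ is $k$ if $L'\ne\emptyset$ and $0$ if $L'=\emptyset$, so $L'=\emptyset$ iff the output $T$ is empty. $\square$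

## 10. Undecidability for context-sensitive languages, and for "some" in place of "every"

A Post instance consists of two homomorphisms $g_1,g_2:\Sigma^*\to\Delta^*$, and Post's problem asks whether $g_1(x)=g_2(x)$ for some $x\in\Sigma^+$. It is undecidable. Two consequences bound Theorem B.

**Context-sensitive languages.** The language $E=\{x\in\Sigma^+:g_1(x)=g_2(x)\}$ is effectively context-sensitive: the lengths of $g_1(x)$ and $g_2(x)$ are at most a constant times $|x|$, so membership is checked in linear space. The identity of $\Sigma^*$ and the homomorphism erasing every letter agree on a word $x$ iff $x=\varepsilon$. Since $\varepsilon\notin E$, they are equivalent on $E$ iff $E=\emptyset$, which is undecidable. So the analog of Theorem B for context-sensitive languages fails.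

**"Some" in place of "every".** Whether $h_1(x)=h_2(x)$ for some $x\in L$ is undecidable already for the regular language $L=\Sigma^+$, since this is Post's problem itself.
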